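# Star compact topological groups that are not countably compact

All spaces are Tychonoff, and all topological groups are Hausdorff (hence Tychonoff). We write $\mathbb Z_2=\{0,1\}$. For a set $I$ and $x\in\mathbb Z_2^{I}$ put $\operatorname{supp}x=\{i\in I:x(i)\neq 0\}$; for $P\subset I$ let $1_P$ be the characteristic function of $P$. An ordinal is the set of smaller ordinals, so $\gamma<\omega_1$ is also a countable subset of $\omega_1$.

## Fans of finite blocks over a countable root

Let $R\subset\omega_1$ be countable and let $(B_j)_{j\in J}$, $J\ne\emptyset$, be a family of finite subsets of $\omega_1$ with $B_i\cap B_j=\emptyset$ for $i\neq j$ and $B_j\cap R=\emptyset$ for all $j$. The family may be uncountable. Define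
$$K=\{y\in\mathbb Z_2^{\omega_1}:\ \operatorname{supp}y\subset R\cup B_j\ \text{ for some } j\in J\}. \tag{1}$$
Call $K$ the *fan* with *root* $R$ and *blocks* $B_j$. A point of $K$ may do anything on the root, but off the root it is allowed to be nonzero in one block only.

The smallest interesting example has $R=\emptyset$ and $B_\beta=\{\beta\}$ for $\beta<\omega_1$. Then $K=\{0\}\cup\{1_{\{\beta\}}:\beta<\omega_1\}$. Every basic neighborhood of $0$ restricts finitely many coordinates, so it contains all but finitely many of the points $1_{\{\beta\}}$; thus $K$ is compact. Every point of $K$ has finite support, yet the supports together fill $\omega_1$. Disjointness of the blocks matters: if we allowed all finite sets as blocks, still with $R=\emptyset$, we would get the set of all finitely supported points, which is dense in $\mathbb Z_2^{\omega_1}$ and not closed.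

Let $\Sigma=\{x\in\mathbb Z_2^{\omega_1}:|\operatorname{supp}x|\le\omega\}$. This is a subgroup of $\mathbb Z_2^{\omega_1}$, called the $\Sigma$-product. For a finite partial function $s:\omega_1\to\mathbb Z_2$, write $s\subset x$ if $x$ extends $s$.

**Lemma A.** The fan $K$ of (1) is compact and contained in $\Sigma$. If $s$ is a finite partial function with $\operatorname{dom}s\subset R\cup B_j$ for some $j$, then some $y\in K$ extends $s$.

**Proof.** Each $R\cup B_j$ is countable, so $K\subset\Sigma$. For compactness we show that $K$ is closed in the compact space $\mathbb Z_2^{\omega_1}$. Let $z\notin K$. If $z(\beta)=1$ for some $\beta\notin R\cup\bigcup_jB_j$, then $\{y:y(\beta)=1\}$ is an open set that contains $z$ and misses $K$. Otherwise $\operatorname{supp}z\subset R\cup\bigcup_jB_j$. The set $\operatorname{supp}z\setminus R$ is not contained in a single block, since then $z$ would be in $K$; in particular it is not empty. So there are $\beta,\beta'$ in two different blocks with $z(\beta)=z(\beta')=1$. The open set $\{y:y(\beta)=y(\beta')=1\}$ contains $z$ and misses $K$, because the blocks are disjoint from each other and from $R$. For the last claim let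 $y$ equal $s$ on $\operatorname{dom}s$ and $0$ elsewhere; then $\operatorname{supp} y\subset R\cup B_j$. $\blacksquare$

What is this for? Given an open cover of a certain group $G\supset\Sigma$, we shall need one compact subset of $G$ that meets enough members of the cover. Compact sets that live on a countable set of coordinates turn out to be too small. Fans have room, and they are the compact sets with which we shall answer a question about stars.

## Stars, star compactness and countable compactness

**Definition.** For an open cover $\mathcal U$ of $X$ and $Y\subset X$, the *star* of $Y$ is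
$$\mathrm{St}(Y,\mathcal U)=\bigcup\{U\in\mathcal U:U\cap Y\ne\emptyset\}.$$
For a class $\mathcal P$ of spaces, $X$ is *star-$\mathcal P$* if for every open cover $\mathcal U$ there is a subspace $Y\subset X$ with $Y\in\mathcal P$ and $\mathrm{St}(Y,\mathcal U)=X$. In particular $X$ is *star compact* if for every open cover $\mathcal U$ there is a compact $K\subset X$ with $\mathrm{St}(K,\mathcal U)=X$, and *star finite* if a finite $K$ can always be found.

Two examples. In $\mathbb R$ with $\mathcal U=\{(k-1,k+1):k\in\mathbb Z\}$ the star of $\{0\}$ is $(-1,1)$ and the star of any compact set is bounded; so $\mathbb R$ is not star compact. In a discrete space covered by its singletons, the star of $Y$ is $Y$; so a discrete space is star compact only if it is finite.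

Recall that a space is *countably compact* if every countable open cover has a finite subcover. For our spaces this is equivalent to: every infinite subset has an accumulation point. A space is not countably compact exactly when it has an infinite closed discrete subset. Finally, $X$ is *pseudocompact* if every continuous $f:X\to\mathbb R$ is bounded.

**Lemma B.** A space is countably compact if and only if it is star finite. Hence every countably compact space is star compact.

**Proof.** Let $X$ be countably compact, and suppose that no finite set works for the open cover $\mathcal U$. Choose recursively $x_n\notin\mathrm{St}(\{x_0,\dots,x_{n-1}\},\mathcal U)$. The $x_n$ are distinct, so they have an accumulation point $x$. A member $U\in\mathcal U$ with $x\in U$ contains infinitely many $x_n$, in particular $x_k,x_n$ with $k<n$. Then $x_n\in\mathrm{St}(\{x_k\},\mathcal U)$, a contradiction.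

Conversely, let $D=\{d_n:n<\omega\}$ be closed and discrete in $X$, the $d_n$ distinct. By regularity choose open $W_n\ni d_n$ with $\overline{W_n}\cap D=\{d_n\}$, and put $V_n=W_n\setminus\bigcup_{k<n}\overline{W_k}$. The $V_n$ are pairwise disjoint, open, and $V_n\cap D=\{d_n\}$. Let $\mathcal U=\{X\setminus D\}\cup\{V_n:n<\omega\}$. A finite set $F$ meets only finitely many $V_n$. If $F\cap V_n=\emptyset$, then $d_n\notin\mathrm{St}(F,\mathcal U)$, because $V_n$ is the only member of $\mathcal U$ containing $d_n$. So $X$ is not star finite. $\blacksquare$

The converse question for groups is Problem 4.10 of the paper "Classes defined by stars and neighbourhood assignments": *must every star compact topological group be countably compact?*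

A sensible first try at "yes" is to repeat the second half of Lemma B with a compact set in place of $F$. The argument stops at one sentence: "$F$ meets only finitely many $V_n$." A compact set can meet infinitely many disjoint open sets. It would meet only finitely many if the $V_n$ were *locally finite*, meaning that every point has a neighborhood meeting only finitely many of them. But in a star compact space that can never be arranged, by the next lemma.

**Lemma C.**
(a) Star compact spaces are pseudocompact.
(b) In a pseudocompact space no sequence $(O_n)_{n<\omega}$ of nonempty open sets is locally finite. If moreover $O_0\supset O_1\supset\cdots$, then $\bigcap_n\overline{O_n}\neq\emptyset$.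
(c) A pseudocompact metrizable space is compact.

**Proof.** (a) Let $f:X\to\mathbb R$ be continuous and consider the cover $\{f^{-1}((k-1,k+1)):k\in\mathbb Z\}$. Let $L$ be compact with star $X$, and $f(L)\subset[-m,m]$. A member of the cover that meets $L$ is mapped into an interval of length $2$ that meets $[-m,m]$. So $f(X)\subset(-m-2,m+2)$.

(b) Suppose $(O_n)$ is locally finite. Pick $x_n\in O_n$ and a continuous $f_n:X\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ outside $O_n$. Locally, $f=\sum_nf_n$ is a finite sum of continuous functions, so $f$ is continuous; and $f(x_n)\ge n$. This contradicts pseudocompactness. Now let the sequence be decreasing with $\bigcap_n\overline{O_n}=\emptyset$. Each $x$ lies outside some $\overline{O_n}$, and its neighborhood $X\setminus\overline{O_n}$ meets $O_m$ only for $m<n$. So $(O_n)$ is locally finite, which we just excluded.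

(c) A noncompact metrizable space contains an infinite closed discrete set $\{x_n:n<\omega\}$. By the Tietze theorem the function $x_n\mapsto n$ extends to a continuous real function, which is unbounded. $\blacksquare$

So the proof of "yes" breaks down, and the answer is in fact no.

**Theorem 1.** Let $\omega_1=\bigsqcup_{n<\omega}P_n$ with every $P_n$ uncountable. Let $C$ be the countable subgroup of $\mathbb Z_2^{\omega_1}$ generated by the functions $1_{P_n}$, and let $G=\Sigma+C$, with the topology inherited from the compact group $\mathbb Z_2^{\omega_1}$. Then $G$ is a Hausdorff (hence Tychonoff) topological group that is star compact but not countably compact.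

Everything in these notes is proved in ZFC.

## Finite and infinite enlargements of the $\Sigma$-product

*The group $\Sigma$ itself is countably compact.* If $N\subset\Sigma$ is countably infinite, the supports of its elements lie in some $\alpha<\omega_1$. So $N$ is contained in the compact set $\{x:x(\beta)=0\text{ for all }\beta\ge\alpha\}\subset\Sigma$, and it has an accumulation point there. Translations are homeomorphisms of $\mathbb Z_2^{\omega_1}$, so every coset $\Sigma+g$ is countably compact.

*Finitely many cosets do not help.* If $G=\bigcup_{k<m}(\Sigma+g_k)$, then an infinite subset of $G$ meets some coset in an infinite set and has an accumulation point there. So $G$ is again countably compact. A counterexample containing $\Sigma$ must therefore consist of infinitely many cosets, and Theorem 1 takes countably many.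

**$G=\Sigma+C$ is not countably compact.** Every $c\in C$ has the form $c=1_{\bigcup_{i\in F}P_i}$ with $F\subset\omega$ finite. For later use we record:
$$\text{if } M\subset\omega\text{ is infinite, then } 1_{\bigcup_{i\in M}P_i}\notin G. \tag{2}$$
Indeed, for such $c$, the function $1_{\bigcup_{i\in M}P_i}-c$ equals $1$ on $P_i$ for each $i\in M\setminus F\neq\emptyset$, so its support is uncountable and it is not in $\Sigma$.

Let $h_n=1_{P_0\cup\dots\cup P_n}\in C$. These elements are distinct, and $h_n\to\mathbf 1$, the constant function, because each coordinate $\beta$ lies in some $P_m$ and $h_n(\beta)=1$ for $n\ge m$. So $\mathbf 1$ is the only accumulation point of $\{h_n\}$ in $\mathbb Z_2^{\omega_1}$, and $\mathbf 1\notin G$ by (2). Hence $\{h_n:n<\omega\}$ is an infinite closed discrete subset of $G$.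

In this group one can watch the failed argument for "yes" fail. Put $p_n=\min P_n$ and
$$V_n=\{x\in G:x(p_0)=\dots=x(p_n)=1,\ x(p_{n+1})=0\}.$$
These are pairwise disjoint open sets with $h_n\in V_n$. The single compact set $\{y:\operatorname{supp}y\subset\{p_k:k<\omega\}\}\subset\Sigma\subset G$ meets all of them.

## Compact sets with bounded support are too small

We want to see that $G$ is star compact. Two natural attempts fall short, and the second shows what is needed.

*Coset by coset.* Write $G=\bigcup_n(\Sigma+g_n)$. By Lemma B, for every open cover $\mathcal U$ there are finite sets $F_n\subset\Sigma+g_n$ with $\Sigma+g_n\subset\mathrm{St}(F_n,\mathcal U)$. So the countable set $\bigcup_nF_n$ has star $G$. But nothing puts it into a compact subset of $G$: if $g_n\in F_n$ for all $n$, it contains the closed discrete set $\{h_n\}$.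

*Working inside $\Sigma$.* Since $\Sigma$ is dense in $G$, every nonempty open set of $G$ meets $\Sigma$. One might hope that one of the compact sets
$$Q_\alpha=\{y:y(\beta)=0\text{ for all }\beta\ge\alpha\}\subset\Sigma\qquad(\alpha<\omega_1)$$
has star $G$ if $\alpha$ is chosen large enough. It need not. For $\alpha<\omega_1$ let $x_\alpha=1_{P_0}+1_{\alpha}$, where $1_\alpha$ is the characteristic function of the set $\alpha=\{\beta:\beta<\alpha\}$, and let $T=\{x_\alpha:\alpha<\omega_1\}\subset G$.

The set $T$ is closed in $G$. Indeed the map $\omega_1+1\to\mathbb Z_2^{\omega_1}$, $\alpha\mapsto 1_{P_0}+1_\alpha$, is continuous, because in coordinate $\beta$ the function $1_\alpha$ takes the value $1$ exactly on the clopen set $\{\alpha:\beta<\alpha\le\omega_1\}$. Its image is compact and equals $T\cup\{1_{P_0}+\mathbf 1\}$, and $1_{P_0}+\mathbf 1=1_{\bigcup_{i\ge1}P_i}\notin G$ by (2).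

For $p\in P_0$ let $W_p=\{x\in G:x(p)=1\}$, and let
$$\mathcal U=\{G\setminus T\}\cup\{W_p:p\in P_0\}.$$
For $p\in P_0$ we have $x_\alpha(p)=1$ if $p\ge\alpha$ and $x_\alpha(p)=0$ if $p<\alpha$. So the members of $\mathcal U$ that contain $x_\alpha$ are exactly the $W_p$ with $p\in P_0$ and $p\ge\alpha$. Such $p$ exist, so $\mathcal U$ is a cover. And each of these $W_p$ misses $Q_\alpha$. Hence $x_\alpha\notin\mathrm{St}(Q_\alpha,\mathcal U)$, for every $\alpha$.

For this cover the repair is easy: the fan $\{0\}\cup\{1_{\{p\}}:p\in P_0\}$ is compact, meets every $W_p$, and contains $0\in G\setminus T$. So its star is $G$. The compact set has to reach arbitrarily high coordinates, and a fan does so. It remains to see that for *every* open cover enough members can be met by one fan.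

## A fan for every cover: the proof that $\Sigma+C$ is star compact

Let $\mathcal U$ be an open cover of $G$. For a finite partial function $s$ let $[s]=\{x\in G:s\subset x\}$; these sets form a base of $G$. Call $s$ *good* if $[s]\subset U$ for some $U\in\mathcal U$. Every $x\in G$ extends a good $s$.

Suppose that we have a family $\mathcal S$ of good functions such that the sets $[s]$, $s\in\mathcal S$, cover $G$, and such that, for some root $R$ and blocks $B_j$ as in Lemma A, each $s\in\mathcal S$ has $\operatorname{dom}s\subset R\cup B_j$ for some $j$. Then the fan $K$ has star $G$: given $x\in G$, choose $s\in\mathcal S$ with $x\in[s]$, then $U\in\mathcal U$ with $[s]\subset U$, then $y\in K\cap[s]$ by Lemma A; both $x$ and $y$ are in $U$. Note that $y$ lies in $\Sigma$, whatever coset $x$ comes from. So a single compact subset of $\Sigma$ can serve all cosets, and the task is to find $\mathcal S$.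

We need Fodor's lemma. Let $\kappa$ be a regular uncountable cardinal. A set $E\subset\kappa$ is *stationary* if it meets every closed unbounded subset of $\kappa$. For example, the set of nonzero limit ordinals below $\kappa$ is closed and unbounded, hence stationary. Stationary sets are unbounded. Fodor's lemma says: if $E$ is stationary and $f:E\to\kappa$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in E$, then $f$ is constant on some stationary subset of $E$.

Enumerate $C=\{g_n:n<\omega\}$, so $G=\bigcup_n(\Sigma+g_n)$.

**Step 1: finitely many good functions at each level.** This step uses compactness to make the choice of good functions finite on pieces of $G$. For $n<\omega$ and $\alpha<\omega_1$ let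
$$Q_{n,\alpha}=\{x\in\mathbb Z_2^{\omega_1}:x(\beta)=g_n(\beta)\text{ for all }\beta\ge\alpha\}.$$
It is closed in $\mathbb Z_2^{\omega_1}$, hence compact. As $\alpha$ is countable, $Q_{n,\alpha}\subset\Sigma+g_n\subset G$. So there is a finite set $S_{n,\alpha}$ of good functions with $Q_{n,\alpha}\subset\bigcup\{[s]:s\in S_{n,\alpha}\}$. Let $D_{n,\alpha}=\bigcup\{\operatorname{dom}s:s\in S_{n,\alpha}\}$, a finite subset of $\omega_1$.

For fixed $n$ the sets $Q_{n,\alpha}$ increase with $\alpha$, and their union is $\Sigma+g_n$. So for each $n$ we may restrict attention to any unbounded set of $\alpha$'s.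

**Step 2: pressing the lower parts into one countable root.** The part of $D_{n,\alpha}$ below $\alpha$ must go into the root. This step finds a root that works for many $\alpha$ and all $n$. Fix $n$. For each nonzero limit $\alpha<\omega_1$ the finite set $D_{n,\alpha}\cap\alpha$ is contained in some ordinal $f_n(\alpha)<\alpha$. By Fodor's lemma there are a stationary set $E_n$ and $\gamma_n<\omega_1$ with
$$D_{n,\alpha}\cap\alpha\subset\gamma_n\quad\text{for all }\alpha\in E_n .$$
Let $\gamma=\sup_n\gamma_n$. There are only countably many $n$, so $\gamma<\omega_1$.

**Step 3: thinning out to make the upper parts disjoint.** The part of $D_{n,\alpha}$ at or above $\alpha$ becomes a block; we select levels so that these blocks do not overlap. Well-order $\omega\times\omega_1$ in type $\omega_1$. By recursion along this order choose $\alpha(n,\xi)\in E_n$ such that $\alpha(n,\xi)\ge\xi$, $\alpha(n,\xi)>\gamma$, and $\alpha(n,\xi)$ is larger than $\alpha(n',\xi')$ and than every element of $D_{n',\alpha(n',\xi')}$ for all earlier pairs $(n',\xi')$. This is possible: the earlier pairs are countably many, the sets $D_{n',\alpha(n',\xi')}$ are finite, so these requirements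 only ask that $\alpha(n,\xi)$ exceed a countable set of ordinals, and $E_n$ is unbounded. Let
$$B_{n,\xi}=D_{n,\alpha(n,\xi)}\setminus\alpha(n,\xi).$$
If $(n',\xi')$ is earlier than $(n,\xi)$, then all elements of $B_{n',\xi'}$ are below $\alpha(n,\xi)$ and all elements of $B_{n,\xi}$ are at or above it. So the blocks are pairwise disjoint. They are disjoint from $\gamma$ because $\alpha(n,\xi)>\gamma$. And since $\alpha(n,\xi)\in E_n$, Step 2 gives
$$D_{n,\alpha(n,\xi)}\subset\gamma_n\cup B_{n,\xi}\subset\gamma\cup B_{n,\xi}. \tag{3}$$

**Step 4: the compact set.** Let $K$ be the fan with root $\gamma$ and blocks $B_{n,\xi}$, $(n,\xi)\in\omega\times\omega_1$. By Lemma A it is compact and $K\subset\Sigma\subset G$.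

**Step 5: $\mathrm{St}(K,\mathcal U)=G$.** We check that the selected good functions cover $G$. Let $x\in G$, say $x\in\Sigma+g_n$. Choose $\xi<\omega_1$ with $x(\beta)=g_n(\beta)$ for all $\beta\ge\xi$, and let $\alpha=\alpha(n,\xi)\ge\xi$. Then $x\in Q_{n,\alpha}$, so $x\in[s]$ for some $s\in S_{n,\alpha}$. Let $y$ equal $s$ on $\operatorname{dom}s$ and $0$ elsewhere. By (3), $\operatorname{supp}y\subset D_{n,\alpha}\subset\gamma\cup B_{n,\xi}$, so $y\in K\cap[s]$. Since $s$ is good, $[s]\subset U$ for some $U\in\mathcal U$. Then $x\in U$ and $y\in U\cap K$, so $x\in\mathrm{St}(K,\mathcal U)$. This proves Theorem 1. $\blacksquare$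

So the answer to Problem 4.10 is no.

## Unions of $\lambda$ many $\Sigma_\lambda$-products

We now replace $\omega$ by an infinite cardinal $\lambda$ and $\mathbb Z_2^{\omega_1}$ by any product of compact spaces. For $g\in\prod_{i\in I}X_i$ put
$$\Sigma_\lambda(g)=\Big\{x\in\prod_{i\in I}X_i:|\{i:x_i\ne g_i\}|\le\lambda\Big\}.$$
For instance, in $\mathbb Z_2^{\omega_1}$ we have $\Sigma_\omega(g)=\Sigma+g$. In a product of groups write $\Sigma_\lambda=\Sigma_\lambda(e)$. It is a subgroup; it is normal since conjugation does not enlarge $\{i:x_i\ne e\}$; it is dense since it contains all points that differ from $e$ in finitely many coordinates; and $\Sigma_\lambda h=\Sigma_\lambda(h)$ since $xh$ differs from $h$ exactly where $x\ne e$.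

**Theorem 2.** Let $X_i$ $(i\in I)$ be compact Hausdorff spaces, $\lambda$ an infinite cardinal, and $g_\nu\in\prod X_i$ $(\nu<\lambda)$. Then $X=\bigcup_{\nu<\lambda}\Sigma_\lambda(g_\nu)$ is star compact. In particular, if the $X_i$ are compact groups and $\Sigma_\lambda\le G\le\prod X_i$ with $[G:\Sigma_\lambda]\le\lambda$, then $G$ is star compact.

The second statement follows from the first, as $G$ is a union of at most $\lambda$ cosets $\Sigma_\lambda h=\Sigma_\lambda(h)$ (list them with repetitions). In the proof of the first, the one new point is that $I$ may be larger than $\lambda^+$ and has no useful order. Instead of the initial segments $\alpha\subset\omega_1$ we use an increasing chain of sets $A_\alpha\subset I$ that is built together with the good sets.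

**Proof.** Let $\mathcal U$ be an open cover of $X$ and put $e=g_0$. A *box* $B$ is given by open sets $B_i\subset X_i$ with $\operatorname{dom}B=\{i:B_i\ne X_i\}$ finite; as a set it is $B=X\cap\prod B_i$. A box is *good* if it is contained in a member of $\mathcal U$. Good boxes cover $X$.

**Step 1: the chain.** We build levels and finite covers so that the cover at level $\alpha$ involves only coordinates of level $\alpha+1$, as far as the index set will matter. Let $A_0=\emptyset$, and at limits take unions. Given $A_\alpha$ with $|A_\alpha|\le\lambda$, consider for each $\nu<\lambda$ the set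
$$Q_{\nu,\alpha}=\{x:x_i=g_\nu(i)\text{ for all }i\notin A_\alpha\}\subset\Sigma_\lambda(g_\nu)\subset X .$$
It is homeomorphic to $\prod_{i\in A_\alpha}X_i$, hence compact. Let $\mathcal B_{\nu,\alpha}$ be a finite family of good boxes covering it, let $D_{\nu,\alpha}=\bigcup\{\operatorname{dom}B:B\in\mathcal B_{\nu,\alpha}\}$, a finite set, and let $A_{\alpha+1}=A_\alpha\cup\bigcup_{\nu<\lambda}D_{\nu,\alpha}$. Then $|A_{\alpha+1}|\le\lambda$. At a limit $\alpha<\lambda^+$ the set $A_\alpha$ is a union of at most $\lambda$ sets of size at most $\lambda$, so $|A_\alpha|\le\lambda$. Let $A=\bigcup_{\alpha<\lambda^+}A_\alpha$.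

**Step 2: the root.** For a nonzero limit $\alpha$ the finite set $D_{\nu,\alpha}\cap A_\alpha$ lies in $A_\beta$ for some $\beta<\alpha$, as $A_\alpha=\bigcup_{\beta<\alpha}A_\beta$. The cardinal $\lambda^+$ is regular and uncountable, so by Fodor's lemma there are for each $\nu$ a stationary $E_\nu\subset\lambda^+$ and $\gamma_\nu<\lambda^+$ with $D_{\nu,\alpha}\cap A_\alpha\subset A_{\gamma_\nu}$ for all $\alpha\in E_\nu$. Let $\gamma=\sup_{\nu<\lambda}\gamma_\nu$; by regularity $\gamma<\lambda^+$. The root is $A_\gamma$.

**Step 3: the blocks.** By recursion of length $\lambda^+$ choose pairwise distinct $\alpha(\nu,\xi)\in E_\nu$ for $(\nu,\xi)\in\lambda\times\lambda^+$, with $\alpha(\nu,\xi)\ge\xi$ and $\alpha(\nu,\xi)>\gamma$. At each stage at most $\lambda$ values are taken and $E_\nu$ is unbounded in $\lambda^+$, so this is possible. With $\alpha=\alpha(\nu,\xi)$ let $B_{\nu,\xi}=D_{\nu,\alpha}\setminus A_\alpha$. Since $B_{\nu,\xi}\subset A_{\alpha+1}\setminus A_\alpha$ and the sets $A_{\alpha+1}\setminus A_\alpha$ are disjoint for distinct $\alpha$, the blocks are pairwise disjoint. They are disjoint from $A_\gamma\subset A_\alpha$. And $D_{\nu,\alpha}\subset A_\gamma\cup B_{\nu,\xi}$,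 because $\alpha\in E_\nu$.

**Step 4: the compact set.** Let
$$K=\{y:\{i:y_i\ne e_i\}\subset A_\gamma\cup B_{\nu,\xi}\text{ for some }(\nu,\xi)\}.$$
As $|A_\gamma\cup B_{\nu,\xi}|\le\lambda$, we have $K\subset\Sigma_\lambda(e)\subset X$. We show that $K$ is closed in $\prod X_i$. Let $z\notin K$. If $z_i\ne e_i$ for some $i$ outside $A_\gamma$ and all blocks, then $\{y:y_i\ne e_i\}$ is an open set containing $z$ and missing $K$. Otherwise $\{i:z_i\ne e_i\}\setminus A_\gamma$ is covered by the blocks but is not contained in one block. So there are $i,j$ in different blocks with $z_i\ne e_i$ and $z_j\ne e_j$; the open set $\{y:y_i\ne e_i,\ y_j\neq e_j\}$ contains $z$ and misses $K$. Hence $K$ is compact.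

**Step 5: $\mathrm{St}(K,\mathcal U)=X$.** Let $x\in\Sigma_\lambda(g_\nu)$. The set $\{i:x_i\ne g_\nu(i)\}\cap A$ has size at most $\lambda$, each of its elements lies in some $A_\alpha$, and $\lambda^+$ is regular; so the set lies in $A_\xi$ for some $\xi<\lambda^+$. Let $\alpha=\alpha(\nu,\xi)\ge\xi$. Outside $A$ the point $x$ may still differ from $g_\nu$, so we pass to the point $x'$ that equals $x$ on $A_\alpha$ and $g_\nu$ elsewhere. Then $x'\in Q_{\nu,\alpha}$, so $x'\in B$ for some $B\in\mathcal B_{\nu,\alpha}$. On $A\setminus A_\alpha$ we have $x=g_\nu=x'$, since $A_\xi\subset A_\alpha$. So $x$ and $x'$ agree on $A$, and $A\supset A_{\alpha+1}\supset\operatorname{dom}B$. As $x\in X$, also $x\in B$. Now let $y$ equal $x$ on $\operatorname{dom}B$ and $e$ elsewhere. It differs from $e$ in finitely many coordinates, so $y\in X$, and thus $y\in B$. Moreover $\{i:y_i\ne e_i\}\subset D_{\nu,\alpha}\subset A_\gamma\cup B_{\nu,\xi}$, so $y\in K\cap B$. Since $B$ is contained in a member of $\mathcal U$, we get $x\in\mathrm{St}(K,\mathcal U)$. $\blacksquare$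

## Closed discrete subsets of size $\lambda$

For a set $Z$ let $[Z]^{<\omega}$ be the set of its finite subsets.

**Theorem 3.** Let $\lambda$ be an infinite cardinal and let $M_i$ $(i\in I)$ be nontrivial compact groups with $|I|\ge\lambda^+$. Then $\prod_{i\in I}M_i$ has a dense star compact subgroup containing a closed discrete subset of cardinality $\lambda$.

In Theorem 1 the sequence $h_n$ converged to a point outside $G$. We now want $\lambda$ many points that converge to one point $p\notin G$, in the sense that every neighborhood of $p$ contains all but finitely many of them. For this we index the coordinates by finite sets of names of the points.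

**Proof.** **Step 1: the points and the group.** Since $|[\lambda]^{<\omega}|=\lambda<|I|$, we may identify $I$ with $[\lambda]^{<\omega}\times J$, where $|J|=|I|$. Pick $m_i\in M_i\setminus\{e\}$ and let $p=(m_i)_{i\in I}$. For $\nu<\lambda$ let
$$z_\nu(S,j)=\begin{cases}e&\text{if }\nu\in S,\\ m_{(S,j)}&\text{if }\nu\notin S.\end{cases}$$
Let $H$ be the subgroup generated by $\{z_\nu:\nu<\lambda\}$ and $G=\Sigma_\lambda H$. This is a subgroup, because $\Sigma_\lambda$ is normal, and it is dense, because $\Sigma_\lambda$ is. Since $|H|\le\lambda$, we have $[G:\Sigma_\lambda]\le\lambda$, and $G$ is star compact by Theorem 2. The $z_\nu$ are distinct: for $\mu\ne\nu$ we have $z_\nu(\{\nu\},j)=e\ne m_{(\{\nu\},j)}=z_\mu(\{\nu\},j)$.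

**Step 2: only $p$ can be an accumulation point.** A basic neighborhood of $p$ restricts only coordinates $(S_1,j_1),\dots,(S_k,j_k)$. If $\nu\notin S_1\cup\dots\cup S_k$, then $z_\nu$ agrees with $p$ at all of these. So the neighborhood contains all but finitely many $z_\nu$. A point $q\ne p$ has a neighborhood disjoint from some neighborhood of $p$, so it has a neighborhood containing only finitely many $z_\nu$. Hence no $q\ne p$ is an accumulation point of $\{z_\nu\}$.

**Step 3: $p\notin G$.** Let $h\in H$ be a word in elements $z_\nu$ with $\nu\in F$, $F\subset\lambda$ finite. At a coordinate $(F,j)$ every such $z_\nu$ equals $e$, so $h(F,j)=e\ne m_{(F,j)}$, for all $j\in J$. Thus $p$ and $h$ differ at $|J|\ge\lambda^+$ coordinates, and $p\notin\Sigma_\lambda(h)=\Sigma_\lambda h$. As $h$ was arbitrary, $p\notin G$. By Step 2, $\{z_\nu:\nu<\lambda\}$ is closed and discrete in $G$, and it has cardinality $\lambda$. $\blacksquare$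

## Index $\lambda^+$ is too large

In Step 2 of the proof of Theorem 2 the root was bounded because there were only $\lambda$ many cosets. The bound on the index cannot be raised.

**Theorem 4.** For every infinite $\lambda$ there are a set $I$ with $|I|=\lambda^+$ and a group $\Sigma_\lambda\le G\le\mathbb Z_2^{I}$ with $[G:\Sigma_\lambda]=\lambda^+$ such that $G$ is not star compact.

The plan is to run the argument of Lemma B against compact sets. We take a closed discrete set of size $\lambda^+$ in one factor and, in a second, noncompact factor $Y$, prescribe neighborhoods so that a compact set meeting all of them would have to project onto $Y$.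

**Proof.** We write $\Sigma_\lambda(I_0)$ for the group $\Sigma_\lambda$ in $\mathbb Z_2^{I_0}$, and similarly for other index sets.

**Step 1: the two factors.** Let $I_0=[\lambda^+]^{<\omega}\times\lambda^+$. For $\nu<\lambda^+$ let $z_\nu(S,j)=0$ if $\nu\in S$, and $z_\nu(S,j)=1$ otherwise. Let $H$ be the group generated by $\{z_\nu:\nu<\lambda^+\}$, and let $G_0=\Sigma_\lambda(I_0)+H\le\mathbb Z_2^{I_0}$. As in Theorem 3, the $z_\nu$ are distinct. A basic neighborhood of $\mathbf 1$ restricting the coordinates $(S_1,j_1),\dots,(S_k,j_k)$ contains $z_\nu$ for all $\nu\notin S_1\cup\dots\cup S_k$, so $\mathbf 1$ is the only accumulation point of $\{z_\nu\}$. If $h\in H$ is a sum of elements $z_\nu$ with $\nu\in F$, $F$ finite, then $h(F,j)=0$ for all $j<\lambda^+$, so $\mathbf 1$ and $h$ differ at $\lambda^+$ coordinates; hence $\mathbf 1\notin G_0$. So $\{z_\nu:\nu<\lambda^+\}$ is closed and discrete in $G_0$, of size $\lambda^+$.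

Let $Y=\Sigma_\lambda(\lambda^+)\le\mathbb Z_2^{\lambda^+}$. It is a proper dense subgroup, so it is not closed, hence not compact. Let $I=I_0\sqcup\lambda^+$, a set of size $\lambda^+$, and $G=G_0\times Y\le\mathbb Z_2^{I}$. Then $\Sigma_\lambda(I)=\Sigma_\lambda(I_0)\times Y\le G$.

**Step 2: the index.** It equals $[G_0:\Sigma_\lambda(I_0)]\le|H|\le\lambda^+$. For $\nu\ne\mu$, at every coordinate $(\{\mu\},j)$ we have $z_\mu=0$ and $z_\nu=1$; there are $\lambda^+$ such coordinates, so $z_\nu-z_\mu\notin\Sigma_\lambda(I_0)$. Hence the index is exactly $\lambda^+$.

**Step 3: the cover.** There are $\lambda^+$ finite partial functions $t:\lambda^+\to\mathbb Z_2$. Reindex $\{z_\nu\}$ injectively as $\{z_t\}$ with $t$ running over all of them. Let $t\cup0\in Y$ be $t$ extended by zeros, and $w_t=(z_t,t\cup0)\in G$. The set $W=\{w_t\}$ projects injectively onto a closed discrete subset of $G_0$: every point of $G_0$ has a neighborhood $N$ containing at most one $z_t$, and then $N\times Y$ contains at most one $w_t$. So $W$ is closed and discrete in $G$. Put $[t]=\{y\in Y:t\subset y\}$. Choose open $U_t\ni w_t$ in $G$ with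
$$U_t\cap W=\{w_t\}\quad\text{and}\quad U_t\subset G_0\times[t],$$
and let $\mathcal U=\{G\setminus W\}\cup\{U_t\}$, an open cover of $G$.

**Step 4: no compact set has star $G$.** Suppose $K\subset G$ is compact and $\mathrm{St}(K,\mathcal U)=G$. The only member of $\mathcal U$ containing $w_t$ is $U_t$, so $K$ meets $U_t$ for every $t$. Hence the projection of $K$ to $Y$ meets every $[t]$. The sets $[t]$ form a base of $Y$, so this projection is dense in $Y$; it is also compact, hence closed. So it equals $Y$, and $Y$ is compact, a contradiction. $\blacksquare$

## Pulling star compactness back to compact abelian groups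

**Lemma 5.** Let $r:X'\to X$ be an open, closed continuous surjection with compact fibers, and let $X$ be star compact. Then $X'$ is star compact.

**Proof.** Let $\mathcal U$ be an open cover of $X'$.

**Step 1: a cover of $X$.** The cover should record in $X$ which members of $\mathcal U$ sit over a point. For $x\in X$ pick a finite $\mathcal U_x\subset\mathcal U$ covering $r^{-1}(x)$, each member meeting $r^{-1}(x)$, and let
$$V_x=\bigcap_{U\in\mathcal U_x}r(U)\ \setminus\ r\Big(X'\setminus\bigcup\mathcal U_x\Big).$$
Here $\mathcal U_x\neq\emptyset$ since $r$ is onto. As $r$ is open and closed, $V_x$ is open. It contains $x$: every $U\in\mathcal U_x$ meets $r^{-1}(x)$, so $x\in r(U)$; and $r^{-1}(x)\subset\bigcup\mathcal U_x$, so $x$ is not in the set that is removed.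

**Step 2: the compact set.** Let $L\subset X$ be compact with $\mathrm{St}(L,\{V_x:x\in X\})=X$. The map $r$ is perfect, and preimages of compact sets under perfect maps are compact. So $r^{-1}(L)$ is compact.

**Step 3: its star.** Let $q\in X'$. Pick $x$ with $r(q)\in V_x$ and $V_x\cap L\neq\emptyset$, and let $l\in V_x\cap L$. Since $r(q)\notin r(X'\setminus\bigcup\mathcal U_x)$, the point $q$ is in some $U\in\mathcal U_x$. Since $l\in V_x\subset r(U)$, the set $U$ meets $r^{-1}(l)\subset r^{-1}(L)$. So $q\in\mathrm{St}(r^{-1}(L),\mathcal U)$. $\blacksquare$

We write $w(K)$ for the weight of $K$, the least size of a base (or $\omega$, if that is larger). A compact space is metrizable if and only if its weight is countable.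

**Theorem 6.** A compact abelian group $K$ has a dense star compact subgroup that is not countably compact if and only if $K$ is not metrizable. More generally, if $w(K)\ge\lambda^+$ for an infinite cardinal $\lambda$, then $K$ has a dense star compact subgroup with a closed discrete subset of size $\lambda$.

**Proof.** *"Only if".* If $K$ is metrizable, a star compact subgroup is metrizable and, by Lemma C(a), pseudocompact. By Lemma C(c) it is compact, hence countably compact.

*The general statement.* Let $w(K)\ge\lambda^+$. We map $K$ onto a product to which Theorem 3 applies, and then pull back with Lemma 5. Let $A=\widehat K$ be the discrete dual group; by Pontryagin duality theory $|A|=w(K)\ge\lambda^+$, and $K$ is the dual of $A$.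

**Step 1: a large direct sum inside $A$.** A set $L$ of nonzero elements of $A$ is *independent* if $\langle L\rangle$ is the direct sum of the groups $\langle a\rangle$, $a\in L$. By Zorn's lemma let $L$ be a maximal independent set of elements of infinite or prime order. We claim that $\langle L\rangle$ is *essential*: it meets every $\langle a\rangle$, $a\ne0$, in a nonzero element. If $a$ has infinite order put $b=a$; if $a$ has finite order $n$ and $q$ is a prime dividing $n$, put $b=(n/q)a$, of order $q$. If $\langle b\rangle\cap\langle L\rangle$ were $0$, then $b\notin L$ and $L\cup\{b\}$ would be independent, against maximality. So $\langle a\rangle\cap\langle L\rangle\supset\langle b\rangle\cap\langle L\rangle\ne0$.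

Let $D\supset\langle L\rangle$ be the divisible hull of $\langle L\rangle$: a direct sum of copies of $\mathbb Q$ and of quasicyclic groups $\mathbb Z(q^\infty)$, one for each element of $L$. So $|D|\le|L|\cdot\omega$. As $D$ is divisible, the inclusion $\langle L\rangle\to D$ extends to a homomorphism $A\to D$. Its kernel meets $\langle L\rangle$ trivially, so it is trivial, because $\langle L\rangle$ is essential. Thus $\lambda^+\le|A|\le|L|\cdot\omega$, and since $\lambda^+$ is uncountable, $|L|\ge\lambda^+$. Choosing $\lambda^+$ elements of $L$, we find in $A$ a subgroup $\bigoplus_{i\in I}\langle a_i\rangle$ with $|I|=\lambda^+$ and all $a_i\ne0$.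

**Step 2: the map to a product.** Restricting characters from $A$ to this subgroup gives a continuous homomorphism
$$r:K\to P=\prod_{i\in I}M_i,\qquad M_i=\widehat{\langle a_i\rangle}.$$
It is onto, since the circle group is divisible, so that characters of a subgroup extend to $A$. Each $M_i$ is compact and nontrivial. As $K$ is compact and $P$ is Hausdorff, $r$ is closed, and its fibers are compact. It is open: for $O\subset K$ open, $r^{-1}(r(O))=O+\ker r$ is open, its complement is closed, and $r$ maps this complement onto $P\setminus r(O)$, which is therefore closed.

**Step 3: pulling back.** Let $G\le P$ be a group as in Theorem 3, dense and star compact, with closed discrete set $\{z_\nu:\nu<\lambda\}$, the $z_\nu$ distinct. Let $G'=r^{-1}(G)$. If $O\subset K$ is nonempty and open, then $r(O)$ is nonempty and open, so it meets $G$, and $O$ meets $G'$; so $G'$ is dense in $K$. For every $N\subset K$ we have $r(N\cap G')=r(N)\cap G$, as $G'$ is a full preimage. Hence $r|_{G'}:G'\to G$ is open and closed, onto, and its fibers are fibers of $r$, so they are compact. By Lemma 5, $G'$ is star compact.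

Choose $w_\nu\in r^{-1}(z_\nu)$. The $w_\nu$ are distinct. A point $q\in G'$ has a neighborhood containing at most one $w_\nu$, namely the preimage in $G'$ of a neighborhood of $r(q)$ in $G$ that contains at most one $z_\nu$. So $\{w_\nu:\nu<\lambda\}$ is closed and discrete in $G'$ and has size $\lambda$.

*"If".* If $K$ is not metrizable, then $w(K)\ge\omega_1$. Apply the general statement with $\lambda=\omega$: an infinite closed discrete subset shows that the subgroup is not countably compact. $\blacksquare$

## Weight $\omega_1$ and cardinality $\mathfrak c$ are least possible

**Remark 7.** The group $G$ of Theorem 1 has weight $\omega_1$ and cardinality $\mathfrak c$, and both are least possible for a star compact group that is not countably compact.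

**Weight.** A star compact group of countable weight is metrizable, by the Urysohn metrization theorem, and pseudocompact, by Lemma C(a); hence it is compact by Lemma C(c). So a star compact group that is not countably compact has weight at least $\omega_1$. The group $G$ is a subspace of $\mathbb Z_2^{\omega_1}$, so its weight is at most, and therefore equal to, $\omega_1$.

**Cardinality of $G$.** An element of $\Sigma$ is determined by some $\alpha<\omega_1$ containing its support and its restriction to $\alpha$. So $|\Sigma|\le\omega_1\cdot\mathfrak c=\mathfrak c$; and $|\Sigma|\ge\mathfrak c$ because of the points supported on $\omega$. As $C$ is countable, $|G|=\mathfrak c$.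

**Lower bound for the cardinality.** Let $G^*$ be any star compact group that is not countably compact. It is infinite, and it is pseudocompact by Lemma C(a). It is not discrete, since an infinite discrete space has unbounded real functions, all of them continuous. By homogeneity, $G^*$ has no isolated points. Build nonempty open sets $O_\sigma$, $\sigma\in2^{<\omega}$, as follows. Let $O_\emptyset=G^*$. Given $O_\sigma$, it contains two distinct points, and by regularity these have open neighborhoods $O_{\sigma0},O_{\sigma1}$ with
$$\overline{O_{\sigma0}},\ \overline{O_{\sigma1}}\subset O_\sigma\quad\text{and}\quad\overline{O_{\sigma0}}\cap\overline{O_{\sigma1}}=\emptyset .$$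
For each branch $b\in2^\omega$ the sets $O_{b|n}$ decrease, so by Lemma C(b) there is a point $x_b\in\bigcap_n\overline{O_{b|n}}$. If two branches $b,b'$ split at $\sigma$, then one of $x_b,x_{b'}$ is in $\overline{O_{\sigma0}}$ and the other in $\overline{O_{\sigma1}}$, so $x_b\ne x_{b'}$. Hence $|G^*|\ge\mathfrak c$. $\blacksquare$
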